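# Primes of ramified regular local rings that do not lift to an unramified ring

## 1. Lifting the generators of a prime

Let $(Q,\mathfrak m)$ be a regular local ring, let $0\ne f\in\mathfrak m$, and let $R=Q/f$. Given a prime $\mathfrak p$ of $R$, one would first guess that $R/\mathfrak p$ always comes from a $Q$-module of the right dimension: take generators of $\mathfrak p$, lift them to $Q$, and divide $Q$ by the lifts. We make this precise and then test it.

**Definition 1.1 (dim lift).** Let $Q$ be a regular local ring and $R$ a quotient of $Q$. A finitely generated $Q$-module $L$ is a dim lift of a finitely generated $R$-module $M$ if $L\otimes_QR\cong M$ as modules and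
$$\dim L+\dim R=\dim Q+\dim M .$$
If $M$ admits such a lift, $M$ is dimly liftable to $Q$.

For $R=Q/f$ we have $\dim R=\dim Q-1$ and $L\otimes_QR=L/fL$, so the condition reads $L/fL\cong M$ and $\dim L=\dim M+1$. Dividing by one element of $\mathfrak m$ lowers the dimension by at most one, so $\dim L\le\dim M+1$ holds anyway. The definition asks $L$ to be as large as it can be.

**Definition 1.2 (ramified, unramified).** A regular local ring $(A,\mathfrak m)$ of mixed characteristic $(0,p)$ is unramified if $p\notin\mathfrak m^2$, and ramified if $p\in\mathfrak m^2$.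

For example, $\mathbb Z_p[[X]]$ is unramified, and its quotient $\mathbb Z_p[[X]]/(p-X^2)$ is a ramified discrete valuation ring with uniformizer $X$.

**Question 1.3.** Consider surjections $Q\twoheadrightarrow Q/f=R$ where $Q$ and $R$ are unramified and ramified regular local rings respectively. Does there exist such a surjection and a prime ideal $\mathfrak p$ of $R$ such that $R/\mathfrak p$ does not dimly lift to $Q$?

This is posed in the paper "On Liftings of Modules of Finite Projective Dimension". The guess above says that there is no such prime. Throughout, rings are commutative, and Noetherian unless constructed explicitly; $p$ is a prime number.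

A known example, due to Hochster, seems to support the guess. Let $Q=\mathbb Z_{(2)}[[x,y,z,a,b,c]]$, $f=2+x^2+x^4+y^4$, $R=Q/f$ and $I=(x^2,y^2,z^2,a^2,b^2,c^2,xa+yb+zc)$. Then $R/I$ has finite length and does not lift to $Q$ in the strict sense: no $Q$-module $L$ satisfies $L\otimes_Q^{\mathbf L}R\simeq R/I$. (For $R=Q/f$ the condition $L\otimes^{\mathbf L}_QR\simeq M$ means that $f$ is a nonzerodivisor on $L$ and $L/fL\cong M$, because $\operatorname{Tor}_1^Q(L,R)$ is the kernel of $f$ on $L$.) But $Q/I$ is a dim lift. The radical of $I$ in $Q$ is $(x,y,z,a,b,c)$, so $\dim Q/I=\dim\mathbb Z_{(2)}=1=\dim R/I+1$. Dim lifting is thus weaker than strict lifting.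

Now the simplest primes. If $\mathfrak p=0$, take $L=Q$. If $\mathfrak p=(\bar a)$ is principal and nonzero, take $L=Q/a$. If $R=\mathbb Z_p[[X]]/(p-X^2)$ and $\mathfrak p=(X)$, take $L=Q/X=\mathbb Z_p$; then $L/fL=\mathbb F_p$ and $\dim L=1$.

The first case where lifting generators needs care has three generators in height two. Let $Q=\mathbb Z_p[[X,Y,Z]]$ and
$$g_1=Y^2-XZ,\quad g_2=X^3-YZ,\quad g_3=Z^2-X^2Y,\qquad f=p-Xg_1 .$$
Up to sign the $g_i$ are the $2\times2$ minors of $\begin{pmatrix}X&Y&Z\\Y&Z&X^2\end{pmatrix}$. Let $P=(p,g_1,g_2,g_3)$. This is the kernel of $Q\to\mathbb F_p[[\tau]]$, $X,Y,Z\mapsto\tau^3,\tau^4,\tau^5$. To see this, let $T=\mathbb F_p[[X,Y,Z]]/(g_1,g_2,g_3)$ and let $K$ be the kernel of the surjection from $T$ to the torsion-free ring $D=\mathbb F_p[[\tau^3,\tau^4,\tau^5]]$. The sequence $0\to K/XK\to T/XT\to D/XD\to0$ is exact. Here $T/XT=\mathbb F_p[[Y,Z]]/(Y^2,YZ,Z^2)$ and $D/XD$ (basis $1,\tau^4,\tau^5$) both have length $3$, so $K=XK$ and $K=0$.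

Put $\mathfrak p=P/f$. We lift generators in two ways. The ideal $J_0=(g_1,g_2,g_3)\subset Q$ has height at most $2$, being generated by the maximal minors of a $2\times3$ matrix (a theorem recalled below), and $f\equiv p$ modulo $J_0$. So $J_0+fQ=P$, $\dim Q/J_0\geq 2=\dim Q/P+1$, and $Q/J_0$ is a dim lift. Now take instead $J=(g_1,g_2,g_3+p)$. Since $p=f+Xg_1$, again $J+fQ=P$. But the relations
$$Zg_1+Yg_2+Xg_3=0,\qquad X^2g_1+Zg_2+Yg_3=0$$
show that $pX,pY\in J$. A prime containing $J$ therefore contains $p$, hence $P$, or contains $(X,Y)$, hence $(X,Y,Z^2+p)$. So $\dim Q/J=1$ and $Q/J$ is not a dim lift.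

This is the exact point where the naive recipe stops: generators always lift, but the relations among them need not lift along. In the good case above, one matrix carries generators and relations together. Some textbook theorems supply such matrices in general. We recall them. Let $A$ be a regular local ring and $I\subsetneq A$ an ideal. Then $\dim A/I+\operatorname{ht}I=\dim A$. If $A/I$ is Cohen–Macaulay and $\operatorname{ht}I=2$, then $\operatorname{pd}A/I=2$ by Auslander–Buchsbaum, and Hilbert–Burch gives $I=a\,I_m(\varphi)$, where $\varphi$ is a matrix of size $(m+1)\times m$, $I_m(\varphi)$ is the ideal of its $m\times m$ minors and $a\in A$. By Eagon–Northcott, the ideal of maximal minors of an $(m+1)\times m$ matrix over a Noetherian ring, if proper, has height at most $2$.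

**Proposition 1.4.** Let $Q$ be regular local, $f\in\mathfrak m\setminus\mathfrak m^2$, $R=Q/f$, and $I\subsetneq R$ an ideal. Then $R/I$ dimly lifts to $Q$ if (a) $I$ is generated by a regular sequence, or (b) $R/I$ is Cohen–Macaulay and $\operatorname{ht}I=2$, or (c) $R/I$ is Gorenstein and $\operatorname{ht}I=3$.

*Proof.* Let $c=\operatorname{ht}I$. The ring $R$ is regular, since $f\notin\mathfrak m^2$. If an ideal $J\subset Q$ maps onto $I$, then $Q/J\otimes_QR=R/I$ and
$$\dim Q/J\le\dim R/I+1=\dim R-c+1=\dim Q-c ,$$
and $Q/J$ is a dim lift exactly if equality holds. As $\dim Q/J=\dim Q-\operatorname{ht}J$, it suffices to find such a $J$ with $\operatorname{ht}J\le c$.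

(a) Lift the $c$ generators and use Krull's height theorem. (b) Write $I=a\,I_m(\varphi)$. The element $a$ is a unit: $a\neq0$ as $I\ne0$, and if $a$ were a nonunit, $I\subset(a)$ would have height at most $1$. Lift the entries of $\varphi$ to $Q$ to get $\tilde\varphi$, and let $J=I_m(\tilde\varphi)$. It maps onto $I$, it is proper since $I$ is, and so $\operatorname{ht}J\le2$. (c) By Buchsbaum–Eisenbud (Amer. J. Math. 99 (1977), Thm 2.1), $I$ is generated by the $2m$-Pfaffians of a $(2m+1)\times(2m+1)$ alternating matrix. Lift it to an alternating matrix over $Q$; a proper ideal of such Pfaffians has height at most $3$ (ibid.; Józefiak–Pragacz). Part (c) will not be used below. $\square$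

**Corollary 1.5.** If $R=Q/f$ is as in Question 1.3 and $\dim R\le3$, then $R/\mathfrak p$ dimly lifts to $Q$ for every prime $\mathfrak p$ of $R$.

*Proof.* Here $f\ne0$, since $Q$ is unramified and $R$ is not, and $f\notin\mathfrak m^2$, since $R$ is regular of dimension $\dim Q-1$. A prime $\mathfrak p$ of height $0$ is zero. One of height $1$ is principal, because $R$ is factorial. If $\mathfrak p=\mathfrak m_R$, it is generated by a regular sequence. These fall under (a). The only other case is height $2$ in dimension $3$. Then $R/\mathfrak p$ is a one-dimensional local domain, hence Cohen–Macaulay, and (b) applies. $\square$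

So the guess is correct up to dimension three. In dimension four the argument gives nothing for, among others, a height-two prime with $R/\mathfrak p$ not Cohen–Macaulay. There the guess fails.

## 2. Non-liftable primes from dimension four on

The answer to Question 1.3 is yes: such a surjection and such a prime exist, for every residue characteristic $p$. There are three theorems.

**Theorem 1.** Let $Q=\mathbb Z_p[[X_1,\dots,X_5]]$, $r=X_3^p-X_1^pX_2-X_1X_2^p$, $f=p-X_1r$, $R=Q/f$. Put $M=p^2+p+1$, and let $\mathfrak p\subset R$ be the kernel of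
$$R\to\mathbb F_p[[s,t]],\quad X_1\mapsto s^p,\ X_2\mapsto t^p,\ X_3\mapsto z:=s^pt+st^p,\ X_4\mapsto s^M,\ X_5\mapsto t^M .$$
Then $Q$ is an unramified and $R$ a ramified regular local ring, and $R/\mathfrak p$ does not dimly lift to $Q$.

The map is well defined: $z^p=s^{p^2}t^p+s^pt^{p^2}$ in characteristic $p$, so $r\mapsto0$ and $f\mapsto0$. For $p=2$ we have $f=2-X_1(X_3^2-X_1^2X_2-X_1X_2^2)$ and $R/\mathfrak p=\mathbb F_2[[s^2,t^2,s^2t+st^2,s^7,t^7]]$. Here $\dim R=5$.

**Theorem 2 (sharp dimension).** Fix a prime $p$ and an integer $d\ge1$. There exist an unramified regular local $Q$ of mixed characteristic $(0,p)$, a ramified regular local quotient $R=Q/f$ with $\dim R=d$, and a prime $\mathfrak p$ of $R$ such that $R/\mathfrak p$ does not dimly lift to $Q$, if and only if $d\ge4$. For $d\ge4$ one may take $Q=W(k)[[x_1,\dots,x_d]]$ for any algebraically closed field $k$ of characteristic $p$.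

**Theorem 3.** Let $R=Q/f$ with $Q$ unramified and $R$ ramified regular local. If $R$ has an ideal $\mathfrak b\ni p$ with $R/\mathfrak b$ regular of dimension $\ge5$, then some prime $\mathfrak p\supseteq\mathfrak b$ of $R$ has $R/\mathfrak p$ not dimly liftable to $Q$.

For example, Theorem 3 applies to $R=V'[[x_1,\dots,x_n]]$ with $n\ge5$ and $V'$ a complete discrete valuation ring with $p\in\mathfrak m_{V'}^2\setminus\{0\}$, for every presentation $R=Q/f$ with $Q$ unramified: take $\mathfrak b=\mathfrak m_{V'}R$.

Corollary 1.5 is the case $d\le3$ of Theorem 2. We now prove Theorem 1, then Theorem 3, then the case $d\geq4$ of Theorem 2.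

## 3. Dim lifts of prime quotients and the element $p$

Hochster's example shows a gap between dim lifts and strict lifts. For $M=R/\mathfrak p$ this gap closes, so we may look for an obstruction to strict lifting.

**Lemma 3.1.** Let $Q$ be regular local, $0\ne f\in\mathfrak m$, $R=Q/f$, and $\mathfrak p\subset R$ a prime with preimage $P\subset Q$. The following are equivalent: (i) $R/\mathfrak p$ dimly lifts to $Q$; (ii) there is a prime $\mathfrak q\subset Q$ with $f\notin\mathfrak q$ and $\mathfrak q+fQ=P$; (iii) there is a finitely generated $L$ with $L\otimes^{\mathbf L}_QR\simeq R/\mathfrak p$.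

*Proof.* (i)⇒(ii). Let $L$ be a dim lift. As $L/fL\cong R/\mathfrak p$ is cyclic, $L$ is cyclic by Nakayama; write $L=Q/J$. Comparing annihilators of $L/fL$ gives $J+fQ=P$, and the dimension condition is $\dim Q/J=\dim Q/P+1$. Choose a minimal prime $\mathfrak q\supseteq J$ with $\dim Q/\mathfrak q=\dim Q/J$. Then $\mathfrak q+fQ\supseteq P$, so $Q/(\mathfrak q+fQ)$ is a quotient of the domain $Q/P$. It has dimension at least $\dim Q/\mathfrak q-1=\dim Q/P$. A proper quotient of a local domain has smaller dimension, so $\mathfrak q+fQ=P$. If $f\in\mathfrak q$, then $\mathfrak q=P$, which contradicts $\dim Q/\mathfrak q=\dim Q/P+1$.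

(ii)⇒(iii). The element $f$ is a nonzerodivisor on the domain $Q/\mathfrak q$, and $(Q/\mathfrak q)/f=Q/P=R/\mathfrak p$. So $L=Q/\mathfrak q$ works.

(iii)⇒(i). Here $f$ is a nonzerodivisor on $L$ and $L/fL\cong R/\mathfrak p$, so $\dim L=\dim R/\mathfrak p+1$. $\square$

The next lemma removes $f$ from the problem. If $f=p-h$ with $h$ deep enough in $P$, then a lift along $f$ is also a lift along $p$, that is, from characteristic $p$ to a $p$-torsion-free ring.

**Lemma 3.2.** Let $(Q,\mathfrak m)$ be an unramified regular local ring of mixed characteristic $(0,p)$, $h\in\mathfrak m^2$, $f=p-h$, $R=Q/f$.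

(a) $R$ is regular local. If $h\notin pQ$, then $R$ is ramified of mixed characteristic.

(b) Let $P$ be a prime of $Q$ with $p\in P$ and $h\in\mathfrak mP$; put $\mathfrak p=P/f$. If $R/\mathfrak p$ dimly lifts to $Q$, there is a prime $\mathfrak q\subset Q$ such that $p$ is a nonzerodivisor on $B=Q/\mathfrak q$ and $B/pB=Q/P$ as quotients of $Q$.

*Proof.* (a) Since $p\notin\mathfrak m^2$ and $h\in\mathfrak m^2$, we have $f\notin\mathfrak m^2$, so $R$ is regular. In $R$ we have $p=h\in\mathfrak m_R^2$. It remains to see that $R$ has characteristic $0$. Since $R$ is a domain with residue characteristic $p$, it is enough that $p\neq0$ in $R$. Suppose $p=fu$ with $u\in Q$. The ring $Q/p$ is regular, hence a domain. Modulo $p$ we get $\bar h\bar u=0$, and $\bar h\ne0$, so $u=pu'$. Cancelling $p$ in $p=fpu'$ gives $fu'=1$, which is impossible since $f\in\mathfrak m$.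

(b) Note $f=p-h\in P$. Lemma 3.1 gives a prime $\mathfrak q$ with $f\notin\mathfrak q$, $\mathfrak q+fQ=P$. Put $B=Q/\mathfrak q$; then $f$ is regular on $B$ and $B/fB=Q/P$. Write $h=\sum a_ig_i$ with $a_i\in\mathfrak m$ and $g_i\in P=\mathfrak q+fQ$. In $B$ each $g_i$ lies in $fB$, so $h=fu$ with $u\in\mathfrak m_B$. Then $p=f+h=f(1+u)$ in $B$, with $1+u$ a unit. So $pB=fB$ and $p$ is regular on $B$. $\square$

The task is now to find a domain of characteristic $p$ that is not of the form $B/pB$ with $p$ regular on $B$.

## 4. A surface ring that agrees with $k[[s,t]]$ off the closed point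

Let $k$ be any field of characteristic $p$, $S=k[[s,t]]$, $M=p^2+p+1$, $z=s^pt+st^p$. Let $A=A_k\subset S$ be the image of
$$k[[X_1,\dots,X_5]]\to S,\qquad X_1,\dots,X_5\mapsto s^p,\,t^p,\,z,\,s^M,\,t^M .$$
It is a complete local domain.

Consider $p=2$: $A=k[[s^2,t^2,s^2t+st^2,s^7,t^7]]$. The obvious try at lifting $A_{\mathbb F_2}$ is the subring $\widetilde B$ of $\mathbb Z_2[[s,t]]$ given by the same generators (the image of $\mathbb Z_2[[X_1,\dots,X_5]]$). It is $2$-torsion-free. In $A$ we have $z^2=s^4t^2+s^2t^4$, while in $\widetilde B$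
$$(s^2t+st^2)^2-(s^2)^2t^2-s^2(t^2)^2=2\,s^3t^3 .$$
This element of $\widetilde B$ maps to $0$ in $A$. It lies in $2\widetilde B$ only if $s^3t^3\in\widetilde B$, which would put $s^3t^3$ into $A$. But the degree-$6$ part of $A$ is spanned by $s^6,s^4t^2,s^2t^4,t^6$ and $z^2=s^4t^2+s^2t^4$, so $s^3t^3\notin A$. Thus $\widetilde B/2\widetilde B\to A$ is not injective, and this lift fails.

Perhaps another lift succeeds. Indeed, if we drop $X_4,X_5$, then one does. The ring $k[[s^p,t^p,z]]$ is $k[[X_1,X_2,X_3]]/(r)$: the element $z$ satisfies the monic equation $r=0$ of degree $p$ over $k[[s^p,t^p]]$, it is not in the fraction field of that ring, and $z^p$ is, so $1,z,\dots,z^{p-1}$ are linearly independent, and Weierstrass division by $r$ shows that the kernel is $(r)$. For $k=\mathbb F_p$ this hypersurface is the reduction of the $p$-torsion-free ring $\mathbb Z_p[[X_1,X_2,X_3]]/(r)$. In this lift $Z^p-\sigma^p\theta-\sigma\theta^p$ is zero.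

The role of $s^M$ and $t^M$ is to forbid such freedom. They make $A$ equal to the regular ring $S$ after inverting $s$ or $t$. There $s^p$ is a $p$-th power, and modulo $p^2$ the $p$-th power of a lift of $s$ does not depend on the lift. Their degree $M=p(p+1)+1$ is just too large to change $A$ in the degree $p(p+1)$ where the obstruction sits. The next two lemmas state these two facts.

**Lemma 4.1.** $(s^N,t^N)S\subset A$ for some $N$ divisible by $p$. Hence $A_{s^p}=S_s$ and $A_{t^p}=S_t$. Also $S$ is a finite $A$-module and $\dim A=2$.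

*Proof.* Let $\Lambda=k[[s^p,t^p]]\subset A$. The monomials $s^it^j$ with $0\le i,j<p$ generate $S$ over $\Lambda$. So $S$ is finite over $A$, and $\dim A=\dim S=2$. Next,
$$s^{p(p+1)}\cdot s=s^M\in A,\qquad s^{p(p+2)}\cdot t=(s^p)^{p+1}(z-st^p)=(s^p)^{p+1}z-t^ps^M\in A .$$
Multiplying the first by $s^p$, we get $s^{p(p+2)}s\in A$ and $s^{p(p+2)}t\in A$. Hence $s^{p(p+2)(i+j)}s^it^j\in A$. For $0\le i,j<p$ we have $i+j<2p$, and multiplying by powers of $s^p$ gives $s^Ns^it^j\in A$ with $N=2p^2(p+2)$. As these $s^it^j$ generate $S$ over $\Lambda\subset A$, we get $s^NS\subset A$. The set of generators of $A$ is symmetric in $s$ and $t$, so $t^NS\subset A$. Finally $u/s^{pm}=(s^Nu)/s^{N+pm}\in A_{s^p}$ for $u\in S$, so $A_{s^p}=S_{s^p}=S_s$; likewise for $t$. $\square$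

Put
$$F=\sum_{0<i<p}\tfrac1p\tbinom pi(s^pt)^i(st^p)^{p-i}\in S .\tag{4.1}$$
Here $\frac1p\binom pi$ is an integer. For $p=2$, $F=s^3t^3$.

**Lemma 4.2.** $F\notin A+(s^{p^2},t^{p^2})S$.

*Proof.* The generators of $A$ are homogeneous in $s,t$ of degrees $p,p,p+1,M,M$. So the degree-$p(p+1)$ component of an element of $A$ is a linear combination of monomials of that degree in the generators. As $M>p(p+1)$, only $s^{pi}t^{pj}z^l$ with $p(i+j)+(p+1)l=p(p+1)$ occur. Then $p\mid l$, and since $z^p\in k[s^p,t^p]$, all of them lie in $k[s^p,t^p]$.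

The $i$-th term of $F$ is $\frac1p\binom pi s^{p+(p-1)i}t^{i+p(p-i)}$. These are distinct monomials of degree $p(p+1)$. For $i=1$ the monomial is $s^{2p-1}t^{p^2-p+1}$, with coefficient $1$. Since $p\nmid2p-1$, it does not occur in any element of $A$. Since $2p-1<p^2$ and $p^2-p+1<p^2$, it does not occur in any element of $(s^{p^2},t^{p^2})S$. So its coefficient is $0$ in every element of $A+(s^{p^2},t^{p^2})S$. $\square$

## 5. Gluing modulo $p^2$ over the punctured spectrum

**Proposition 5.1.** If $A'$ is a local ring with completion isomorphic to $A_k$, there is no Noetherian local ring $B$ on which $p$ is a nonzerodivisor with $B/pB\cong A'$.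

*Proof.* Suppose $B$ exists.

**Step 1.** This step replaces $B$ by a ring killed by $p^2$ that is an extension of $A$ by $A$. The completion $\widehat B$ is flat over $B$, so $p$ is regular on $\widehat B$, and $\widehat B/p\widehat B\cong\widehat{A'}\cong A$. So we may assume $A'=A$. Let $B_2=B/p^2B$. Since $p$ is regular on $B$, multiplication by $p$ induces $B/pB\cong pB/p^2B$, and we have an exact sequence
$$0\to A\to B_2\to A\to0,\qquad a\mapsto p\cdot(\text{lift of }a).$$
Let $\sigma,\theta,Z\in B_2$ lift $s^p,t^p,z$. Localizing and using Lemma 4.1 gives exact sequences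
$$0\to S_s\to(B_2)_\sigma\to S_s\to0,\quad 0\to S_t\to(B_2)_\theta\to S_t\to0,\quad 0\to S_{st}\to(B_2)_{\sigma\theta}\to S_{st}\to0 .$$
In each of them write $p[u]:=p\cdot(\text{lift of }u)$ for the image of $u$ under the first map.

**Step 2.** This step builds a ring $C$ in which elements of $S$, and not only of $A$, appear after multiplication by $p$. Let
$$C=(B_2)_\sigma\times_{(B_2)_{\sigma\theta}}(B_2)_\theta ,$$
and let $\pi:C\to S_s\cap S_t=S$ be reduction. (The intersection is taken in $S_{st}$; it equals $S$ because $S$ is factorial and $s,t$ are non-associate primes.) An element of $\ker\pi$ is a pair $(p[u],p[v])$ with $u\in S_s$, $v\in S_t$ and $p[u]=p[v]$ in $(B_2)_{\sigma\theta}$. By exactness, $u=v$ in $S_{st}$, so $u=v\in S$. Thus $u\mapsto p[u]$ is an isomorphism $S\to\ker\pi$, and $c\cdot p[u]=p[\pi(c)u]$ for $c\in C$. There is a natural ring map $B_2\to C$, and its composite with $\pi$ is $B_2\to A\subset S$.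

**Step 3.** This step says how to recognize elements that come from $B_2$. The claim is:

($*$) if the image of $b\in B_2$ in $C$ is $p[u]$ with $u\in S$, then $u\in A$.

Indeed, applying $\pi$ shows that $b\mapsto0$ in $A$, so $b=pb'$ with $b'\in B_2$. Let $a'\in A$ be the image of $b'$. Then $b\mapsto p[a']$ in $C$, and $u=a'$ because $u\mapsto p[u]$ is injective.

**Step 4.** This step constructs canonical lifts of $s^p$ and $t^p$ to $C$. In a ring with $p^2=0$ we have
$$(a+pb)^p=a^p+p\cdot a^{p-1}\cdot pb+\dots=a^p .\tag{5.1}$$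
Choose lifts $s_1,t_1\in(B_2)_\sigma$ and $s_2,t_2\in(B_2)_\theta$ of $s,t$. In $(B_2)_{\sigma\theta}$ the elements $s_1,s_2$ both lift $s$, so they differ by a multiple of $p$, and $s_1^p=s_2^p$ by (5.1). Likewise $t_1^p=t_2^p$. So we have elements of $C$
$$T_s=(s_1^p,s_2^p),\qquad T_t=(t_1^p,t_2^p),\qquad \pi(T_s)=s^p,\quad\pi(T_t)=t^p .$$
As $\sigma,\theta$ lift the same elements, Step 2 gives
$$\sigma=T_s+p[\alpha],\qquad\theta=T_t+p[\beta]\qquad\text{in }C,\quad\text{with }\alpha,\beta\in S .$$

**Step 5.** This step computes $Z^p-\sigma^p\theta-\sigma\theta^p$ in $C$ in two parts. In $(B_2)_\sigma$ for $i=1$ and in $(B_2)_\theta$ for $i=2$ we have $Z\equiv s_i^pt_i+s_it_i^p$ modulo $p$. By (5.1), $Z^p=(s_i^pt_i+s_it_i^p)^p$. Expanding, the two extreme terms are $s_i^{p^2}t_i^p$ and $s_i^pt_i^{p^2}$, and the middle terms add up to $p$ times a lift of $F$. Hence in $C$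
$$Z^p=T_s^pT_t+T_sT_t^p+p[F] .$$
Each component of $p[\alpha]$ and $p[\beta]$ is a multiple of $p$, so (5.1) gives $\sigma^p=T_s^p$ and $\theta^p=T_t^p$. Therefore
$$\sigma^p\theta+\sigma\theta^p=T_s^p(T_t+p[\beta])+(T_s+p[\alpha])T_t^p=T_s^pT_t+T_sT_t^p+p[s^{p^2}\beta+t^{p^2}\alpha] .$$
Subtracting,
$$Z^p-\sigma^p\theta-\sigma\theta^p=p[F-s^{p^2}\beta-t^{p^2}\alpha].$$
The left side is the image of an element of $B_2$. By ($*$), $F-s^{p^2}\beta-t^{p^2}\alpha\in A$, so $F\in A+(s^{p^2},t^{p^2})S$. This contradicts Lemma 4.2. $\square$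

*Proof of Theorem 1.* The ring $Q=\mathbb Z_p[[X_1,\dots,X_5]]$ is regular with maximal ideal $\mathfrak m=(p,X_1,\dots,X_5)$, and $p\notin\mathfrak m^2$. Put $h=X_1r$. Then $h\in\mathfrak m^2$ and $h\notin pQ$, so $R$ is a ramified regular local ring by Lemma 3.2(a). Let $P=\ker(Q\to\mathbb F_p[[s,t]])$, the preimage of $\mathfrak p$. Then $p,r\in P$, so $h=X_1r\in\mathfrak mP$, and $Q/P=R/\mathfrak p=A_{\mathbb F_p}$. If $R/\mathfrak p$ dimly lifted, Lemma 3.2(b) would give a Noetherian local ring $B$ with $p$ regular on $B$ and $B/pB\cong A_{\mathbb F_p}$, contradicting Proposition 5.1. $\square$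

## 6. Non-liftable primes above a regular quotient of dimension five

*Proof of Theorem 3.* **Step 1.** This step brings $f$ into the form of Lemma 3.2. We have $f\ne0$ (as $Q$ is unramified and $R$ is ramified), and $f\notin\mathfrak m^2$ as $R$ is regular. Since $p\in\mathfrak m_R^2$, we have $p\in\mathfrak m^2+fQ$; write $p=uf+h$ with $h\in\mathfrak m^2$. If $u$ were a nonunit, $p$ would lie in $\mathfrak m^2$. So $u$ is a unit, and replacing $f$ by $uf$ we may assume $f=p-h$.

**Step 2.** This step shows that $h\in\mathfrak m\mathfrak b_Q$, where $\mathfrak b_Q\subset Q$ is the preimage of $\mathfrak b$. We have $p\in\mathfrak b_Q\setminus\mathfrak m^2$. Choose elements $p,y_1,\dots,y_e$ of $\mathfrak b_Q$ whose classes form a basis of $(\mathfrak b_Q+\mathfrak m^2)/\mathfrak m^2$. The ideal $\mathfrak c$ they generate has $Q/\mathfrak c$ regular of dimension $\dim\mathfrak m/(\mathfrak b_Q+\mathfrak m^2)$. This number is the embedding dimension of the regular ring $Q/\mathfrak b_Q$, so it equals $\dim Q/\mathfrak b_Q$. As $Q/\mathfrak c$ is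 a domain of the same dimension as its quotient $Q/\mathfrak b_Q$, we get $\mathfrak b_Q=\mathfrak c=(p,y_1,\dots,y_e)$. Complete to a regular system of parameters $p,y_1,\dots,y_e,x_1,\dots,x_m$ of $Q$; then $m=\dim R/\mathfrak b\ge5$. Now $h=p-f\in\mathfrak b_Q\cap\mathfrak m^2$. If $a_0p+\sum a_iy_i\in\mathfrak m^2$, all $a_i$ lie in $\mathfrak m$ by linear independence modulo $\mathfrak m^2$. So $\mathfrak b_Q\cap\mathfrak m^2=\mathfrak m\mathfrak b_Q$ and $h\in\mathfrak m\mathfrak b_Q$.

**Step 3.** This step plants a copy of $A_k$ above $\mathfrak b_Q$. Let $Q'=Q/(\mathfrak b_Q,x_6,\dots,x_m)$, a regular local ring of characteristic $p$ and dimension $5$ with parameters $x_1,\dots,x_5$. By Cohen's structure theorem $\widehat{Q'}\cong k[[X_1,\dots,X_5]]$ with $x_i\leftrightarrow X_i$, where $k$ is the residue field. Let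
$$P_0=\ker(\mathbb F_p[X_1,\dots,X_5]\to\mathbb F_p[s,t]),\qquad X_i\mapsto s^p,t^p,z,s^M,t^M .$$
It is homogeneous for the weights $\deg X_i=p,p,p+1,M,M$, and by flatness of $k$ over $\mathbb F_p$ the kernel of $k[X]\to k[s,t]$ is $P_0k[X]$. The map $k[[X]]\to k[[s,t]]$ respects degrees, so a power series lies in its kernel exactly if each weighted homogeneous component lies in $P_0k[X]$. Let $g_1,\dots,g_n$ be homogeneous generators of $P_0$. A component of degree $D$ is then $\sum_ia_{i,D}g_i$ with $a_{i,D}$ homogeneous of degree $D-\deg g_i$, and the series itself is $\sum_i\big(\sum_Da_{i,D}\big)g_i$. So the kernel is $P_0k[[X]]$. Hence $Q'/P_0Q'$ (the elements of $P_0$ evaluated at $x_1,\dots,x_5$) has completion $k[[X]]/P_0k[[X]]\cong A_k$. It embeds into its completion, so it is a domain.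

**Step 4.** This step concludes. Let $P$ be the kernel of $Q\to Q'/P_0Q'$. It is a prime containing $\mathfrak b_Q$, so $p\in P$ and $h\in\mathfrak m\mathfrak b_Q\subset\mathfrak mP$; thus $f\in P$, and $\mathfrak p=P/f\supseteq\mathfrak b$. If $R/\mathfrak p$ dimly lifted, Lemma 3.2(b) would give $B$ with $p$ regular and $B/pB\cong Q'/P_0Q'$, whose completion is $A_k$. This contradicts Proposition 5.1. $\square$

## 7. A finite length algebra in four variables that does not lift modulo $p^2$

For dimension four we need a prime in $k[[x,y,u,v]]$ whose quotient does not lift modulo $p^2$. The plan has two halves. First, we find an ideal of finite colength in four variables that does not lift modulo $p^2$. Second, we encode it in a height-two prime so that any lift of the prime would produce a lift of the finite length algebra.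

Let $k$ be algebraically closed of characteristic $p$, and let $W_2=W(k)/p^2$, where $W(k)$ is the ring of Witt vectors, a complete discrete valuation ring with uniformizer $p$ and residue field $k$. Put $\Pi=k[x,y,u,v]$ and $\Pi_2=W_2[x,y,u,v]$ with the standard grading.

We recall flatness over $W_2$. The only ideals of $W_2$ are $0,(p),W_2$, so a module $Y$ is flat iff $\operatorname{Tor}_1^{W_2}(Y,k)=0$. The resolution $\cdots\xrightarrow{p}W_2\xrightarrow{p}W_2\to k$ gives $\operatorname{Tor}_1^{W_2}(Y,k)=\ker(p|Y)/pY$. Consequently, if $\mathfrak j_2$ is an ideal of $\Pi_2$ (or of $W_2[[x,y,u,v]]$) with image $\mathfrak j$ modulo $p$, then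
$$\text{the quotient by }\mathfrak j_2\text{ is flat over }W_2\iff\big(pe\in\mathfrak j_2\Rightarrow\bar e\in\mathfrak j\big).\tag{7.1}$$
For example, $W_2[x]/(x^2-p)$ is free with basis $1,x$, hence flat. But $W_2[x]/(x^2,px)$ is not flat: $px$ is in the ideal and $x\notin(x^2)\subset k[x]$. Note also that for $e\in\Pi_2$ the element $pe$ depends only on $\bar e\in\Pi$, so $p\gamma$ makes sense for $\gamma\in\Pi$.

The idea for the ideal is again (5.1). Suppose an ideal contains $g=\sum y_ic_i$, all $y_i^p$ and all $c_i^p$. In a lift, the $p$-th power of a lift of $g$ is always $g^p=\sum y_i^pc_i^p+pF$, and the lifts of $y_i^p$ can be disturbed only by $p\alpha_i$, which enters multiplied by $c_i^p$. So a flat lift would force $F$ into the ideal. For $p=2$ and six independent variables $y_i,c_i$ this is the shape of the ideal in Hochster's example. We have four variables and substitute monomials. At least three summands are needed: with two summands $m_i=y_ic_i$, the polynomial $F=\frac1p((m_1+m_2)^p-m_1^p-m_2^p)$ is divisible by $m_1+m_2=g$ if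 $p$ is odd (it vanishes for $m_2=-m_1$), and for $p=2$ it is $m_1m_2=m_1g-m_1^2$. In both cases it lies in the ideal.

So put
$$y_1=x^{p+1},\ y_2=xy^p,\ y_3=y^{p+1};\qquad c_1=uv^p,\ c_2=u^{p+1},\ c_3=v^{p+1};\qquad m_i=y_ic_i,\quad g=m_1+m_2+m_3,$$
$$\mathfrak a=(y_1^p,y_2^p,y_3^p,c_1^p,c_2^p,c_3^p,g)\subset\Pi,\qquad N=\Pi/\mathfrak a .$$
The ideal $\mathfrak a$ is homogeneous, proper, and contains powers of $x,y,u,v$, so $N$ is graded, nonzero and of finite length. Let $F=\frac1p\big(g^p-m_1^p-m_2^p-m_3^p\big)$, computed over $\mathbb Z$ and then reduced modulo $p$.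

**Lemma 7.1.** $F\notin\mathfrak a$.

*Proof.* We construct a linear functional that kills $\mathfrak a$ but not $F$. To kill multiples of $g$ by powers of the $m_i$, we substitute $m_1\mapsto T_1$, $m_2\mapsto T_2$, $m_3\mapsto-T_1-T_2$ and then read off one coefficient.

**Step 1.** This step defines the functional. For $\lambda\in\mathbb Z^3$ let $m^\lambda=\prod m_i^{\lambda_i}$, a Laurent monomial, and $|\lambda|=\lambda_1+\lambda_2+\lambda_3$. The triples ($x$-exponent, $u$-exponent, $(x,y)$-degree) of $m_1,m_2,m_3$ are $(p+1,1,p+1)$, $(1,p+1,p+1)$, $(0,0,p+1)$. They are linearly independent, since the determinant is $(p+1)((p+1)^2-1)\ne0$. So the $m^\lambda$, $\lambda\in\mathbb Z^3$, are distinct. For $\lambda\in\mathbb Z^3_{\ge0}$ with $|\lambda|=p$ let $w_\lambda\in\mathbb F_p$ be the coefficient of $T_1^{p-1}T_2$ in $T_1^{\lambda_1}T_2^{\lambda_2}(-T_1-T_2)^{\lambda_3}$; for all other $\lambda$ put $w_\lambda=0$. A nonzero value requires $\lambda_2\le1$, and the nonzero values occur only among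
$$w_{(a,0,p-a)}=\pm(p-a)\ (1\le a\le p-1),\qquad w_{(a,1,p-1-a)}=\pm1\ (0\le a\le p-1).\tag{7.2}$$
(In the first family $a=0$ gives $\pm p=0$, and $a=p$ gives $0$.) Let $\Lambda:\Pi\to k$ be the linear functional with $\Lambda(m^\lambda)=w_\lambda$ for $|\lambda|=p$, $\lambda\ge0$, and $\Lambda=0$ on all other monomials.

For $p=2$, $\Lambda$ is the sum of the coefficients of $m_1m_2$, $m_1m_3$ and $m_2m_3$.

**Step 2.** This step shows that $\Lambda$ kills $y_i^p\Pi$ and $c_i^p\Pi$. Suppose $y_i^p\mu=m^\lambda$ with $\mu$ a monomial and $w_\lambda\ne0$. Both $y_i^p$ and $m^\lambda$ have $(x,y)$-degree $p(p+1)$, so $\mu$ involves neither $x$ nor $y$, and the $x$-exponents agree: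
$$(p+1)\lambda_1+\lambda_2\in\{p(p+1),\,p,\,0\}.$$
For $\lambda=(a,0,p-a)$ with $1\le a\le p-1$ the left side is $(p+1)a$, which is none of these. For $\lambda=(a,1,\cdot)$ it is $\equiv1$ modulo $p+1$, while $p(p+1),p,0$ are $\equiv0,-1,0$; this is impossible since $p+1\nmid1$ and $p+1\nmid2$.

Now suppose $c_i^p\mu=m^\lambda$ with $w_\lambda\neq0$. Both $c_i^p$ and $m^\lambda$ have $(u,v)$-degree $p(p+1)$, so the $u$-exponents agree: $\lambda_1+(p+1)\lambda_2\in\{p,\,p(p+1),\,0\}$. The left side is $a\in[1,p-1]$ in the first family and $a+p+1\in[p+1,2p]$ in the second. This is impossible, as $p(p+1)>2p$.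

**Step 3.** This step shows that $\Lambda$ kills $g\Pi$. Let $\mu$ be a monomial with $\Lambda(g\mu)=\sum_j\Lambda(m_j\mu)\ne0$. Then some $m_j\mu$ is an $m^\lambda$ with $\lambda\ge0$, $|\lambda|=p$, so $\mu=m^{\lambda'}$ with $\lambda'\in\mathbb Z^3$, $|\lambda'|=p-1$. As the $m^\lambda$ are distinct for all $\lambda\in\mathbb Z^3$, $\Lambda(g\mu)=\sum_jw_{\lambda'+e_j}$. If $\lambda'\ge0$, this sum is the coefficient of $T_1^{p-1}T_2$ in
$$T_1^{\lambda'_1}T_2^{\lambda'_2}(-T_1-T_2)^{\lambda'_3}\cdot(T_1+T_2-T_1-T_2)=0 .$$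
Otherwise, since some $\lambda'+e_j$ is $\ge0$, exactly one entry of $\lambda'$ is negative and it equals $-1$. There are three cases.

- $\lambda'=(-1,b,p-b)$ with $0\le b\le p$. The sum is $w_{(0,b,p-b)}$, which by (7.2) is nonzero only for $b=1$. But $m^{(-1,1,p-1)}$ has $x$-exponent $-(p+1)+1<0$, so it is not a monomial of $\Pi$.
- $\lambda'=(a,-1,p-a)$ with $0\le a\le p$. The $u$-exponent is $a-(p+1)<0$, so $m^{\lambda'}\notin\Pi$.
- $\lambda'=(a,p-a,-1)$ with $0\le a\le p$. The sum is $w_{(a,p-a,0)}$, which by (7.2) is nonzero only for $a=p-1$. But $m^{(p-1,1,-1)}$ has $y$-exponent $p-(p+1)<0$.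

So $\Lambda(g\mu)=0$ for every monomial $\mu$.

**Step 4.** This step evaluates $\Lambda(F)$. The polynomial $F$ is a combination of $m^\lambda$ with $\lambda\ge0$, $|\lambda|=p$. So $\Lambda(F)$ is the coefficient of $T_1^{p-1}T_2$ in
$$\tfrac1p\big(0-T_1^p-T_2^p-(-T_1-T_2)^p\big),$$
computed over $\mathbb Z$ and reduced modulo $p$. For odd $p$ this is the coefficient in $\frac1p((T_1+T_2)^p-T_1^p-T_2^p)$, which is $1$. For $p=2$ the polynomial is $-T_1^2-T_1T_2-T_2^2$, and the coefficient is $-1=1$. By Steps 2 and 3, $\Lambda(\mathfrak a)=0$, while $\Lambda(F)\ne0$. $\square$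

**Lemma 7.2.** There is no ideal $\mathfrak a_2\subset\Pi_2$ with $\Pi_2/\mathfrak a_2$ flat over $W_2$ and image $\mathfrak a$ in $\Pi$.

*Proof.* Suppose there is. Read $g,y_i,c_i,m_i$ also as the elements of $\Pi_2$ given by the same formulas. Choose elements $g+p\gamma$ and $y_i^p+p\alpha_i$ of $\mathfrak a_2$. By (5.1), $(g+p\gamma)^p=g^p$. So
$$g^p-\sum_ic_i^p(y_i^p+p\alpha_i)=p\Big(F-\sum_ic_i^p\alpha_i\Big)\in\mathfrak a_2 .$$
By (7.1), $F-\sum c_i^p\alpha_i\in\mathfrak a$ in $\Pi$. As $c_i^p\in\mathfrak a$, we get $F\in\mathfrak a$, contradicting Lemma 7.1. $\square$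

## 8. A smooth space curve built from $N$

We now encode $N$ in a height-two prime of $\Pi$. Let $d_1,\dots,d_7$ be the degrees of the seven generators of $\mathfrak a$, let $F_1=\bigoplus_{i=1}^7\Pi(-d_i)\to\mathfrak a$ be the corresponding surjection, and let $E$ be its kernel:
$$0\to E\to F_1\to\mathfrak a\to0,\qquad0\to\mathfrak a\to\Pi\to N\to0 .$$
As $N$ has finite length and $\Pi$ is regular of dimension $4$, $\operatorname{Ext}^i_\Pi(N,\Pi)=0$ for $i\ne4$. The two sequences give
$$\operatorname{Ext}^1(\mathfrak a,\Pi)=\operatorname{Ext}^2(N,\Pi)=0,\quad\operatorname{Ext}^1(E,\Pi)=\operatorname{Ext}^3(N,\Pi)=0,\quad\operatorname{Ext}^2(E,\Pi)=\operatorname{Ext}^4(N,\Pi),\tag{8.1}$$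
the last one finite-dimensional over $k$.

For a coherent sheaf $\mathcal F$ on $\mathbb P^3$ write $H^i_*(\mathcal F)=\bigoplus_nH^i(\mathcal F(n))$; recall $H^0_*(\mathcal O)=\Pi$ and $H^1_*(\mathcal O)=H^2_*(\mathcal O)=0$. The sheaf of $N$ is $0$, so we get
$$0\to\mathcal E\to\bigoplus\mathcal O(-d_i)\to\mathcal O\to0$$
with $\mathcal E$ a bundle of rank $6$ and $\det\mathcal E=\mathcal O(-e)$, $e=\sum d_i$. Taking $H^0_*$ gives $H^0_*(\mathcal E)=E$ and $H^1_*(\mathcal E)=\operatorname{coker}(F_1\to\Pi)=N$. Fix $l$ so large that $\mathcal E(l-1)$ is globally generated, $\operatorname{Ext}^4(N,\Pi)_{-l}=0$, and $c:=5l-e>0$.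

Five general sections of $\mathcal E(l)$ will drop rank along a curve. "General" means: for all $\varphi$ in some nonempty open subset of the affine space $H^0(\mathcal E(l))^5$.

**Lemma 8.1.** For general $\varphi=(\varphi_1,\dots,\varphi_5)\in H^0(\mathcal E(l))^5$ there is an exact sequence
$$0\to\mathcal O(-l)^5\xrightarrow{\varphi}\mathcal E\to\mathcal I_X(c)\to0$$
with $X\subset\mathbb P^3$ a smooth irreducible curve. With $P=H^0_*(\mathcal I_X)$, a homogeneous prime of height $2$, there is an exact sequence of graded modules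
$$0\to\Pi(-l)^5\to E\to P(c)\to0 .\tag{8.2}$$

*Proof.* **Step 1.** This step shows that sections of $\mathcal E(l)$ have arbitrary first-order behavior. Let $V=H^0(\mathcal E(l))$, let $x\in\mathbb P^3$ be a closed point, and let $\mathfrak m_x\subset\mathcal O_x$ be the maximal ideal. Choose sections $\sigma_1,\dots,\sigma_6$ of $\mathcal E(l-1)$ forming a basis at $x$. The map $H^0(\mathcal O(1))\to\mathcal O(1)\otimes\mathcal O/\mathfrak m_x^2$ is onto, so the sections $\sum_jL_j\sigma_j$ with $L_j$ linear forms already map onto $\mathcal E(l)\otimes\mathcal O/\mathfrak m_x^2$. Hence, after trivializing at $x$, $V^5$ surjects onto the $6\times5$ matrices over $\mathcal O/\mathfrak m_x^2$.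

**Step 2.** This step counts the bad $\varphi$. Call $\varphi$ bad at $x$ if $\operatorname{rk}\varphi(x)\le3$, or if $\operatorname{rk}\varphi(x)=4$ and the induced derivative in
$$\operatorname{Hom}(\ker\varphi(x),\operatorname{coker}\varphi(x))\otimes\mathfrak m_x/\mathfrak m_x^2$$
has rank at most $1$. In the second case the kernel has dimension $1$, the cokernel dimension $2$ and $\mathfrak m_x/\mathfrak m_x^2$ dimension $3$, so the derivative is a $2\times3$ matrix; it depends linearly and surjectively on the linear part of $\varphi$ at $x$. The condition $\operatorname{rk}\le3$ has codimension $(6-3)(5-3)=6$. The condition $\operatorname{rk}=4$ has codimension $(6-4)(5-4)=2$, and rank $\le1$ for a $2\times3$ matrix has codimension $2$ more. By Step 1, the $\varphi\in V^5$ bad at $x$ form a set of codimension at least $4$. The pairs $(x,\varphi)$ with $\varphi$ bad at $x$ form a constructible subset of $\mathbb P^3\times V^5$, because over open sets where $\mathcal E$ is trivial the conditions are given by minors and derivatives of the matrix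 entries. Its dimension is at most $3+\dim V^5-4<\dim V^5$. So its image in $V^5$ is not dense, and a general $\varphi$ is bad at no point.

**Step 3.** This step finds the local form and the exact sequence. Let $\varphi$ be nowhere bad, and let $X$ be the scheme defined by the $5\times5$ minors of $\varphi$. Near a point with $\operatorname{rk}\varphi(x)=5$, $\varphi$ is a split injection and $X$ is empty. Near a point $x$ with $\operatorname{rk}\varphi(x)=4$, invertible row and column operations bring $\varphi$ to the form
$$\mathrm{diag}(1,1,1,1)\oplus\binom ab,\qquad a,b\in\mathfrak m_x .$$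
Modulo $\mathfrak m_x^2$, clearing the off-diagonal blocks does not change the lower right $2\times1$ block, since the correction is a product of two matrices with entries in $\mathfrak m_x$. So the classes of $a,b$ in $\mathfrak m_x/\mathfrak m_x^2$ are the two rows of the derivative, and they are independent since $\varphi$ is not bad at $x$. The nonzero maximal minors are $\pm a,\pm b$. Hence $X$ is locally $\{a=b=0\}$, smooth of dimension $1$. So $X$ is smooth of dimension $1$ or empty.

Consider the map $\mathcal E\to\mathcal O(5l-e)=\mathcal O(c)$, $\xi\mapsto\xi\wedge\varphi_1\wedge\dots\wedge\varphi_5$. Its image is $\mathcal I_X(c)$ by definition of $X$. In the local form it is $\xi\mapsto\pm(b\xi_5-a\xi_6)$ up to a unit. As $a,b$ is a regular sequence, its kernel consists of the $\xi$ with $(\xi_5,\xi_6)$ a multiple of $(a,b)$, which is the image of $\varphi$; and $\varphi$ is injective. Where $\operatorname{rk}\varphi=5$ exactness is clear. So the sequence of the lemma is exact.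

**Step 4.** This step shows that $X$ is a nonempty irreducible curve. If $X$ were empty, the sequence would be $0\to\mathcal O(-l)^5\to\mathcal E\to\mathcal O(c)\to0$, forcing $H^1_*(\mathcal E)=0\ne N$. Next twist the sequence by $-c$. We have $H^1(\mathcal E(-c))=N_{-c}=0$, because $c>0$ and $N$ lives in degrees $\ge0$, and $H^2(\mathcal O(-l-c))=0$. So $H^1(\mathcal I_X)=0$, the map $k=H^0(\mathcal O)\to H^0(\mathcal O_X)$ is onto, and $H^0(\mathcal O_X)=k$. Thus $X$ is connected; being smooth, it is integral. Hence $P=H^0_*(\mathcal I_X)$, the kernel of $\Pi\to H^0_*(\mathcal O_X)$, is a homogeneous prime. It defines a curve, so $\dim\Pi/P=2$ and $P$ has height $2$.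

**Step 5.** This step passes to modules. Taking $H^0_*$ of the exact sequence and using $H^1_*(\mathcal O)=0$ gives (8.2). $\square$

## 9. From a lift of the prime back to a lift of $N$

**Proposition 9.1.** There is no homogeneous ideal $P_2\subset\Pi_2$ with $\Pi_2/P_2$ flat over $W_2$ and image $P$ in $\Pi$.

*Proof.* Suppose $P_2$ exists. We will climb from $P_2$ to a lift of $E$ along (8.2), then to a lift of $\mathfrak a$, then to a lift of $N$. The vanishing statements (8.1) and the choice of $l$ remove every obstruction on the way, and Lemma 7.2 gives the contradiction.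

**Step 1.** This step sets up notation and two tools. Since $\Pi_2/P_2$ is flat, $P_2$ is flat over $W_2$ and $P_2/pP_2\to\Pi$ is injective with image $P$. Let $\mathsf M_2=P_2(c)$, $\mathsf M=P(c)$, $G=\Pi(-l)^5$, $G_2=\Pi_2(-l)^5$.

The first tool is a comparison of Ext. Let $Y_2$ be a finitely generated graded $\Pi_2$-module, flat over $W_2$, with $Y=Y_2/pY_2$, and let $Z$ be a graded $\Pi$-module. A graded free resolution of $Y_2$ reduces modulo $p$ to a free resolution of $Y$, and homomorphisms from a free $\Pi_2$-module to $Z$ factor through its reduction. So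
$$\operatorname{Ext}^i_{\Pi_2}(Y_2,Z)=\operatorname{Ext}^i_\Pi(Y,Z).\tag{9.1}$$
For $i=1$ this identification sends an extension $0\to Z\to D\to Y\to0$ to its pull-back $D\times_YY_2$ along $Y_2\to Y$. Indeed, if $F_\bullet\to Y_2$ is the resolution and $F_0\to F_0/p\to D$ lifts the map to $Y$, then the pull-back is described by the same cocycle $F_1\to F_1/p\to Z$.

The second tool: let $\psi:Y'_2\to Y_2$ be a map of $W_2$-flat modules whose reduction $\bar\psi:Y'\to Y$ is injective. Then $\operatorname{coker}\psi$ is flat over $W_2$, with reduction $\operatorname{coker}\bar\psi$. The statement on the reduction is right exactness. Let $I_2$ be the image of $\psi$. The map $\bar\psi$ factors as $Y'\to I_2/pI_2\to Y$ with the first map onto. As the composite is injective, the second map is injective too. Its kernel is $\operatorname{Tor}_1^{W_2}(\operatorname{coker}\psi,k)$, since $Y_2$ is flat. So this Tor vanishes, and $\operatorname{coker}\psi$ is flat.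

**Step 2.** This step lifts $E$. From $0\to G\xrightarrow{p}G_2\to G\to0$ we get the exact sequence
$$\operatorname{Ext}^1_{\Pi_2}(\mathsf M_2,G_2)_0\to\operatorname{Ext}^1_{\Pi_2}(\mathsf M_2,G)_0\to\operatorname{Ext}^2_{\Pi_2}(\mathsf M_2,G)_0 .$$
By (9.1) the last term is $\operatorname{Ext}^2_\Pi(\mathsf M,G)_0=\big(\operatorname{Ext}^2_\Pi(\mathsf M,\Pi)_{-l}\big)^5$. By (8.2), with $G$ free, and (8.1), $\operatorname{Ext}^2(\mathsf M,\Pi)\cong\operatorname{Ext}^2(E,\Pi)\cong\operatorname{Ext}^4(N,\Pi)$, which vanishes in degree $-l$ by the choice of $l$. So the class of (8.2), viewed in $\operatorname{Ext}^1_{\Pi_2}(\mathsf M_2,G)_0$ as the extension $E\times_{\mathsf M}\mathsf M_2$, comes from an extension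
$$0\to G_2\to E_2\to\mathsf M_2\to0$$
whose push-out along $G_2\to G$ is $E\times_{\mathsf M}\mathsf M_2$. As an extension of flat modules, $E_2$ is $W_2$-flat. The map $E_2\to E\times_{\mathsf M}\mathsf M_2\to E$ is onto, because $G_2\to G$ and $\mathsf M_2\to\mathsf M$ are. Since $\mathsf M_2$ is flat, $0\to G\to E_2/pE_2\to\mathsf M\to0$ is exact, and the induced map $E_2/pE_2\to E$ is compatible with the sub $G$ and the quotient $\mathsf M$. By the five lemma it is an isomorphism.

**Step 3.** This step lifts $\mathfrak a$. For each $j$, the sequence $0\to\Pi(j)\to\Pi_2(j)\to\Pi(j)\to0$ and (9.1) show that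
$$\operatorname{Hom}_{\Pi_2}(E_2,\Pi_2(j))_0\to\operatorname{Hom}_\Pi(E,\Pi(j))_0\to\operatorname{Ext}^1_\Pi(E,\Pi(j))_0=0$$
is exact, where the vanishing is (8.1). So every graded map $E\to\Pi(j)$ lifts to $E_2\to\Pi_2(j)$. Hence $E\hookrightarrow F_1$ lifts to a graded map $E_2\to F_{1,2}:=\bigoplus\Pi_2(-d_i)$. By the second tool its cokernel $K_2$ is $W_2$-flat with $K_2/pK_2=F_1/E=\mathfrak a$.

**Step 4.** This step lifts $N$ and ends the proof. As $\operatorname{Ext}^1_\Pi(\mathfrak a,\Pi)=0$ by (8.1), the same argument with $K_2$ in place of $E_2$ lifts $\mathfrak a\hookrightarrow\Pi$ to a map $K_2\to\Pi_2$. Let $\mathfrak a_2$ be its image, an ideal of $\Pi_2$ with image $\mathfrak a$ in $\Pi$. By the second tool, $\Pi_2/\mathfrak a_2$ is flat over $W_2$. This contradicts Lemma 7.2. $\square$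

## 10. Power series and the rings of dimension at least four

Proposition 9.1 speaks about homogeneous lifts. A lift of the local ring is not homogeneous, so we extract a homogeneous lift from it.

**Proposition 10.1.** Write $(x_1,\dots,x_4)=(x,y,u,v)$, $\widehat P=Pk[[x_1,\dots,x_4]]$ and $\widehat A=k[[x_1,\dots,x_4]]/\widehat P$. Then $\widehat A$ is a domain, and no ideal $\mathfrak q_2\subset W_2[[x_1,\dots,x_4]]$ with $W_2[[x_1,\dots,x_4]]/\mathfrak q_2$ flat over $W_2$ has image $\widehat P$ in $k[[x_1,\dots,x_4]]$.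

*Proof.* **Step 1.** This step shows that $\widehat A$ is a domain. Let $f_1,\dots,f_n$ be homogeneous generators of $P$. A power series lies in $\widehat P$ iff all its homogeneous components lie in $P$: one direction is clear, and if the component of degree $D$ is $\sum_ia_{i,D}f_i$ with $a_{i,D}$ homogeneous of degree $D-\deg f_i$, the series is $\sum_i(\sum_Da_{i,D})f_i$. Let $a,b\notin\widehat P$, and let $a_D,b_{D'}$ be their components of lowest degree not in $P$. The component of $ab$ in degree $D+D'$ is $a_Db_{D'}$ plus terms in which one factor lies in $P$. As $P$ is prime, it is not in $P$, so $ab\notin\widehat P$.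

**Step 2.** This step extracts degree-preserving data from a given $\mathfrak q_2$. Suppose $\mathfrak q_2$ exists. Let $s_j=(s_{ji})_i$, for finitely many $j$, be homogeneous generators of the syzygies of $f_1,\dots,f_n$, with $s_{ji}$ homogeneous of degree $D_j-\deg f_i$. Fix homogeneous lifts $\tilde f_i,\tilde s_{ji}\in\Pi_2$ of the same degrees, and write
$$\sum_i\tilde s_{ji}\tilde f_i=p\delta_j,\qquad\delta_j\in\Pi\text{ homogeneous of degree }D_j .$$
Choose $\tilde f_i+p\gamma_i\in\mathfrak q_2$ with $\gamma_i\in k[[x_1,\dots,x_4]]$. Then $\sum_i\tilde s_{ji}(\tilde f_i+p\gamma_i)=p(\delta_j+\sum_is_{ji}\gamma_i)\in\mathfrak q_2$, so by (7.1) $\delta_j+\sum_is_{ji}\gamma_i\in\widehat P$. Let $\gamma_i'$ be the component of $\gamma_i$ in degree $\deg f_i$. Taking the component in degree $D_j$,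
$$\delta_j+\sum_is_{ji}\gamma'_i=\sum_it_{ji}f_i,\qquad t_{ji}\in\Pi\text{ homogeneous}.$$

**Step 3.** This step builds a homogeneous flat lift of $P$. Put $f'_i=\tilde f_i+p\gamma'_i$ and $P_2=(f'_1,\dots,f'_n)\subset\Pi_2$. This is a homogeneous ideal with image $P$, and
$$\sum_i(\tilde s_{ji}-pt_{ji})f'_i=p\Big(\delta_j+\sum_is_{ji}\gamma'_i-\sum_it_{ji}f_i\Big)=0 .$$
Suppose $\sum a_if'_i\in p\Pi_2$ with $a_i\in\Pi_2$. Then $\bar a=(\bar a_i)$ is a syzygy of the $f_i$, so $a=\sum_jb_j(\tilde s_j-pt_j)+pa'$ for suitable $b_j$ and $a'$, and $\sum a_if'_i=p\sum a'_if'_i\in pP_2$. Hence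
$$\operatorname{Tor}_1^{W_2}(\Pi_2/P_2,k)=(P_2\cap p\Pi_2)/pP_2=0,$$
and $\Pi_2/P_2$ is flat over $W_2$. This contradicts Proposition 9.1. $\square$

*Proof of Theorem 2.* For $d\le3$ there is no example, by Corollary 1.5. Let $d\ge4$, let $k$ be any algebraically closed field of characteristic $p$, and let $Q=W(k)[[x_1,\dots,x_d]]$, an unramified regular local ring with maximal ideal $\mathfrak m=(p,x_1,\dots,x_d)$.

**Step 1.** This step chooses $R$ and $\mathfrak p$. Let $P_d=\ker(Q\to\widehat A)$, where $p,x_5,\dots,x_d\mapsto0$. It is a prime, since $\widehat A$ is a domain. Choose a homogeneous $0\ne r_0\in P$ of positive degree, a lift $r\in W(k)[x_1,\dots,x_4]$ of it, and put $h=x_1r$, $f=p-h$, $R=Q/f$. Then $r\in P_d\subset\mathfrak m$, so $h\in\mathfrak m^2\cap\mathfrak mP_d$, and $h\notin pQ$ because $x_1r_0\ne0$. By Lemma 3.2(a), $R$ is a ramified regular local ring, of dimension $d$. Also $f\in P_d$, and we put $\mathfrak p=P_d/f$.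

**Step 2.** This step turns a dim lift into an ideal forbidden by Proposition 10.1. Suppose $R/\mathfrak p$ dimly lifts. By Lemma 3.2(b) there is $B=Q/\mathfrak q$ with $p$ regular on $B$ and $B/pB=Q/P_d=\widehat A$ as quotients of $Q$. Let $D=W(k)[[x_1,\dots,x_4]]$. The map $D\to B$ is surjective modulo $p$, because $\widehat A$ is a quotient of $k[[x_1,\dots,x_4]]$. It is surjective: given $b\in B$, choose successively $d_0,d_1,\ldots\in D$ with $b-(d_0+pd_1+\dots+p^nd_n)\in p^{n+1}B$. The sum $\sum p^nd_n$ converges in $D$, which is $p$-adically complete, and its image is $b$, because $\bigcap p^nB=0$. So $B/p^2B=W_2[[x_1,\dots,x_4]]/\mathfrak q_2$ for some ideal $\mathfrak q_2$. This quotient is flat over $W_2$: if $pb\in p^2B$, then $b\in pB$, as $p$ is regular on $B$. The image of $\mathfrak q_2$ in $k[[x_1,\dots,x_4]]$ is the kernel of $k[[x_1,\dots,x_4]]\to B/pB=\widehat A$, that is, $\widehat P$. This contradicts Proposition 10.1. So $R/\mathfrak p$ does not dimly lift to $Q$. $\square$
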